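# Periodic orbits of Anosov diffeomorphisms separated at the packing scale

## 1. Three orbits of the cat map

Take the torus $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ and the map $f(x)=Ax$ with $A=\begin{pmatrix}2&1\\1&1\end{pmatrix}$. Every point with rational coordinates is periodic, because $A$ permutes the finite grid $(\frac1n\mathbb Z/\mathbb Z)^2$. We follow a few of these orbits and record for each the period $T$ and the smallest distance $d$ between two of its points.

With denominator $2$: $(\frac12,0)\mapsto(0,\frac12)\mapsto(\frac12,\frac12)\mapsto(\frac12,0)$. Here $T=3$, $d=\frac12$, and $d^2T=\frac34$.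

With denominator $3$, writing numerators only: $(1,0)\mapsto(2,1)\mapsto(2,0)\mapsto(1,2)\mapsto(1,0)$. Here $T=4$ and $d=\frac13$, attained by $(1,0)$ and $(2,0)$, so $d^2T=\frac49$.

With denominator $5$: $(1,0),(2,1),(0,3),(3,3),(4,1),(4,0),(3,4),(0,2),(2,2),(1,4)$, and then back to $(1,0)$. Here $T=10$ and $d=\frac15$, attained by $(0,3)$ and $(0,2)$, so $d^2T=\frac25$.

Why multiply $d^2$ by $T$? The open discs of radius $d/2$ about the $T$ points are disjoint, each has area $\pi d^2/4$, and the torus has area $1$. Hence $d^2T\le 4/\pi$ for every periodic orbit with at least two points. So $d^2T$ measures how close the orbit is to an optimal packing, and it is bounded above. Is there a sequence of orbits, with periods tending to infinity, along which it is also bounded below?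

The grid alone does not tell. An orbit in the grid of prime denominator $p$ has $d\ge 1/p$, so $d^2T\ge T/p^2$. But $T$ divides the order of $A$ modulo $p$. The characteristic polynomial of $A$ is $z^2-3z+1$, and the product of its roots is $1$. If it has two distinct roots in $\mathbb F_p$, then $A$ is diagonalizable modulo $p$ and its order divides $p-1$. If it is irreducible, its roots are $\omega,\omega^p$ with $\omega^{p+1}=1$, and the order divides $p+1$. If it has a double root, which happens only for $p=5$, the root is $-1$, $A=-(I+\text{nilpotent})$, and the order divides $10=2p$. In all cases $T\le 2p$, so the bound $T/p^2$ is at most $2/p$. The estimate "the orbit lies in a grid" never gives a uniform constant.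

For a general system there is no grid at all. Let $M$ be a compact Riemannian manifold with distance $d$, let $f:M\to M$ be a transitive Anosov diffeomorphism (definitions below), and for a periodic orbit $\mathcal O$ let $T(\mathcal O)$ be its period and
$$d(\mathcal O)=\min\{d(x,y):x,y\in\mathcal O,\ x\ne y\}$$
its gap. Corollary 1.3 of the paper "A Finite Approximate Livšić Theorem For Anosov Diffeomorphisms" says that for every such $f$ there are $C>0$, $0<\beta<1$ and periodic orbits $\mathcal O_k$ with $d(\mathcal O_k)^{\beta\dim M}\,T(\mathcal O_k)\ge C$ and $T(\mathcal O_k)\to\infty$. For comparison, Gan and Yu proved that if $f$ is an endomorphism of a torus, ergodic with respect to Lebesgue measure, then one gets this with $\beta=1$. The problem for today: if the transitive Anosov diffeomorphism $f$ is ergodic with respect to the Riemannian volume, can $\beta$ be taken equal to $1$? That is, must there be $C>0$ and periodic orbits with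
$$d(\mathcal O_k)^{\dim M}\,T(\mathcal O_k)\ge C,\qquad T(\mathcal O_k)\to\infty\ ?$$
The answer is yes.

## 2. Anosov maps preserving a measure comparable to volume

Except in Section 14, $M$ is a compact connected Riemannian manifold of dimension $D\ge1$, $\mathrm{vol}$ is its volume, and $B(x,\rho)$ is the closed ball.

**Definition (Anosov).** A $C^1$ diffeomorphism $f$ of $M$ is Anosov if there is a continuous splitting $TM=E^s\oplus E^u$, invariant under $Df$, and constants $\lambda>1$, $C_h\ge1$ with
$$|Df^nv|\ge C_h^{-1}\lambda^n|v|\ (v\in E^u),\qquad |Df^{-n}v|\ge C_h^{-1}\lambda^n|v|\ (v\in E^s),\qquad n\ge0 .$$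
It is transitive if some orbit is dense. For the cat map, $\lambda=\frac{3+\sqrt5}2$, the bundles are the two orthogonal eigendirections of the symmetric matrix $A$, and $C_h=1$.

Both bundles are nonzero. If, say, $E^u=0$, then $|Df^nv|\le C_h\lambda^{-n}|v|$ for all $v$, so $|\det Df^n|\to0$ uniformly and $\mathrm{vol}(M)=\int|\det Df^n|\,d\mathrm{vol}\to0$, which is absurd. If $E^s=0$, use $f^{-1}$. We write $v=v^s+v^u$, let $P\ge1$ bound the norms of the projections $v\mapsto v^s$ and $v\mapsto v^u$, and let $\Gamma\ge1$ be a Lipschitz constant for both $f$ and $f^{-1}$. For the cat map $P=1$ and $\Gamma=\lambda$.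

"Ergodic with respect to Lebesgue measure" has its usual meaning: $\mathrm{vol}$ is $f$-invariant, and every invariant Borel set has zero or full volume. (A weaker reading is treated in Section 14.)

**Theorem A.** Let $f$ be a $C^1$ Anosov diffeomorphism of $M$. Suppose $f$ preserves a Borel probability $\mu$ with $c_1\mathrm{vol}\le\mu\le c_2\mathrm{vol}$, $0<c_1\le c_2<\infty$. Then there are $C,r_0>0$ such that for every $0<r\le r_0$ there is a periodic orbit $\mathcal O$ of $f$ with $d(\mathcal O)\ge r$ and $T(\mathcal O)\ge Cr^{-D}$.

This answers the problem: take $\mu=\mathrm{vol}/\mathrm{vol}(M)$ and $r=r_k\to0$. Then $d(\mathcal O_k)^DT(\mathcal O_k)\ge r_k^D\cdot Cr_k^{-D}=C$ and $T(\mathcal O_k)\ge Cr_k^{-D}\to\infty$. Only invariance of the volume is used.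

**Proposition B.** Let $f$ be a homeomorphism of $M$.

(i) There is $C'$ with $d(\mathcal O)^DT(\mathcal O)\le C'$ for every periodic orbit with $T(\mathcal O)\ge2$. Hence exponents $\beta>1$ are impossible.

(ii) If $d(\mathcal O_k)^DT(\mathcal O_k)\ge C>0$ and $T(\mathcal O_k)\to\infty$, then every weak* limit of the uniform measures on $\mathcal O_k$ is an $f$-invariant probability with bounded density with respect to $\mathrm{vol}$. If $\mathrm{vol}$ is $f$-invariant and ergodic, the $\mathcal O_k$ equidistribute to normalized volume.

**Theorem C.** For a transitive $C^2$ Anosov diffeomorphism $f$ of $M$ the following are equivalent: (a) there are $C>0$ and periodic orbits with $d(\mathcal O_k)^DT(\mathcal O_k)\ge C$ and $T(\mathcal O_k)\to\infty$; (a′) the conclusion of Theorem A holds; (b) $f$ has an invariant probability absolutely continuous with respect to $\mathrm{vol}$; (c) $|\det D_pf^n|=1$ whenever $f^np=p$.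

In particular $\beta=1$ fails for a $C^2$-small $C^2$ perturbation of a hyperbolic toral automorphism whose Jacobian at a fixed point is not $\pm1$. So the hypothesis on the volume cannot be dropped.

## 3. Packing from above

**Proof of Proposition B.** Part (i) is the disc argument of Section 1. The open balls of radius $d(\mathcal O)/2$ about the points of $\mathcal O$ are disjoint, and each has volume at least $c\,d(\mathcal O)^D$ with $c=c(M)>0$. So $c\,T(\mathcal O)d(\mathcal O)^D\le\mathrm{vol}(M)$. If $\beta>1$ and $T(\mathcal O_k)\to\infty$, then $d(\mathcal O_k)\to0$ by this bound, and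
$$d(\mathcal O_k)^{\beta D}T(\mathcal O_k)\le C'd(\mathcal O_k)^{(\beta-1)D}\to0.$$

(ii) Put $d_k=d(\mathcal O_k)$ and $T_k=T(\mathcal O_k)$; then $d_k\to0$ by (i). Let $\nu_k$ be uniform on $\mathcal O_k$ and $\nu_k\to\nu$ along a subsequence; $\nu$ is invariant because each $\nu_k$ is and $f$ is continuous. Write $N_\epsilon(V)$ for the $\epsilon$-neighborhood of $V$. For $V$ open, $T_k\nu_k(V)$ points of $\mathcal O_k$ lie in $V$, and their disjoint balls of radius $d_k/2$ lie in $N_{d_k}(V)$. Hence $c\,d_k^DT_k\,\nu_k(V)\le\mathrm{vol}(N_{d_k}(V))$, that is, $\nu_k(V)\le C''\,\mathrm{vol}(N_{d_k}(V))$ with $C''=1/(cC)$. Letting $k\to\infty$, $\nu(V)\le\liminf\nu_k(V)\le C''\mathrm{vol}(\overline V)$. For compact $K$ apply this to $V=N_{1/n}(K)$ and let $n\to\infty$: $\nu(K)\le C''\mathrm{vol}(K)$. By inner regularity $\nu\le C''\mathrm{vol}$. If $\mathrm{vol}$ is invariant and ergodic, the density of $\nu$ is an invariant function, hence constant, so $\nu=\mathrm{vol}/\mathrm{vol}(M)$. All subsequential limits agree, so the orbits equidistribute. $\square$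

So orbits as in Theorem A must spread over $M$ like a measure with bounded density. This suggests using the invariant measure $\mu$ itself as the blueprint for the orbit.

## 4. Shadowing with a linear error

**Definition (pseudo-orbit).** A sequence $(x_n)_{n\in\mathbb Z}$ is an $\alpha$-pseudo-orbit if $d(fx_n,x_{n+1})\le\alpha$ for all $n$. For the cat map and small $\alpha$, the sequence $\dots,u,v,u,v,\dots$ with $u=(\frac\alpha2,0)$, $v=(0,\frac\alpha2)$ is one: $Au-v=(\alpha,0)$ and $Av-u=(0,\frac\alpha2)$.

**Lemma 1 (Lipschitz shadowing, expansivity).** There are $\alpha_0,e_0>0$ and $K_0\ge1$ such that: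

(1) for $\alpha\le\alpha_0$, every $\alpha$-pseudo-orbit $(x_n)$ admits $y$ with $d(f^ny,x_n)\le K_0\alpha$ for all $n$;

(2) $d(f^nx,f^ny)\le e_0$ for all $n\in\mathbb Z$ implies $x=y$.

*Proof.* The plan is to write "$y$ shadows" as a fixed point equation for a sequence of tangent vectors.

First we change the norm so that $Df$ contracts and expands in one step. Fix $1<\lambda''<\lambda'<\lambda$ and put
$$\|v\|=\max\Big(\sum_{n\ge0}\lambda'^n|Df^nv^s|,\ \sum_{n\ge0}\lambda'^n|Df^{-n}v^u|\Big).$$
The series converge uniformly, since their terms are at most $C_h(\lambda'/\lambda)^n|v^s|$ and $C_h(\lambda'/\lambda)^n|v^u|$. So this is a continuous norm on $TM$, equivalent to $|\cdot|$, with $\|v\|=\max(\|v^s\|,\|v^u\|)$. Shifting the index, $\|Dfv^s\|=\lambda'^{-1}(\|v^s\|-|v^s|)\le\lambda'^{-1}\|v^s\|$ and $\|Dfv^u\|=|Dfv^u|+\lambda'\|v^u\|\ge\lambda'\|v^u\|$.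

Next we compare tangent spaces at nearby points in a way that respects the splitting. For close $p,p'$ let $E_{p,p'}=D_p(\exp_{p'}^{-1}):T_pM\to T_{p'}M$ and
$$I_{p,p'}v=(E_{p,p'}v^s)^s+(E_{p,p'}v^u)^u .$$
Then $I_{p,p'}v-E_{p,p'}v=-(E_{p,p'}v^s)^u-(E_{p,p'}v^u)^s$, and everything is continuous in $(p,p')$ with $E_{p,p}=\mathrm{Id}$. By compactness, as $d(p,p')\to0$ we have uniformly $\|I_{p,p'}-E_{p,p'}\|\to0$ and $\|I_{p,p'}v\|/\|v\|\to1$ for $v\ne0$. So $I_{p,p'}$ is an isomorphism that respects the splittings.

Let $(x_n)$ be an $\alpha$-pseudo-orbit with $\alpha$ small and $A_n=I_{fx_n,x_{n+1}}D_{x_n}f$. Then $A_n$ respects the splittings, $\|A_nv^s\|\le\lambda''^{-1}\|v^s\|$ and $\|A_nv^u\|\ge\lambda''\|v^u\|$. On the Banach space of bounded sequences $v=(v_n)$, $v_n\in T_{x_n}M$, with the supremum norm, put $(Av)_{n+1}=A_nv_n$. Then $\mathrm{Id}-A$ is invertible: the inverse is $\sum_{n\ge0}A^n$ on the stable part, of norm at most $\frac{1}{1-1/\lambda''}$, and $-\sum_{n\ge1}A^{-n}$ on the unstable part, of norm at most $\frac1{\lambda''-1}$. So the inverse has norm at most $K':=\lambda''/(\lambda''-1)$.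

Now let $F(v)_{n+1}=\exp_{x_{n+1}}^{-1}f(\exp_{x_n}v_n)$ for $\|v\|\le\rho$. The derivative of the $(n+1)$-st component of $F-A$ depends continuously on $(x_n,x_{n+1},v_n)$ and vanishes when $x_{n+1}=fx_n$, $v_n=0$. By compactness, for $\rho,\alpha$ small depending only on $f$, $F-A$ has Lipschitz constant at most $1/(2K')$ on the ball. Also $|F(0)_{n+1}|=d(fx_n,x_{n+1})\le\alpha$, so $\|F(0)\|\le c\alpha$. The equation $F(v)=v$ is equivalent to
$$v=G(v):=(\mathrm{Id}-A)^{-1}(F-A)(v),$$
where $G$ is $\frac12$-Lipschitz and $\|G(0)\|\le K'c\alpha$. If $2K'c\alpha\le\rho$, then $G$ maps the $\rho$-ball into itself, so it has exactly one fixed point there, of norm at most $2K'c\alpha$. With $y=\exp_{x_0}v_0$, the equation $F(v)=v$ says $f^ny=\exp_{x_n}v_n$ for all $n$, so $d(f^ny,x_n)=|v_n|\le K_0\alpha$ for a suitable $K_0$. This is (1). For (2) take $x_n=f^nx$. If $e_0$ is small, both $v=0$ and $v_n=\exp_{f^nx}^{-1}f^ny$ are fixed points in the ball, so they coincide. $\square$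

## 5. Separated pseudo-orbits with colliding shadows

A natural plan is: cut $M$ into about $a^{-D}$ small boxes of size $a$, use invariance of $\mu$ to find a closed chain of boxes visiting each box about equally often, with each box following one that $f$ maps across it, pick a point in each box, and shadow this periodic pseudo-orbit. The period is about $a^{-D}$, and the points are separated at scale about $a$.

The plan stops at the word "shadow". The shadowing orbit is only $K_0\cdot(\text{const}\cdot a)$-close to the pseudo-orbit, and this error is larger than the separation of the pseudo-orbit. The damage is real. In the example above, $u,v,u,v,\dots$ is an $\alpha$-pseudo-orbit of least period $2$ with separation $\alpha/\sqrt2$, yet the fixed point $0$ shadows it within $\alpha/2$. By expansivity, for small $\alpha$, it is the only orbit shadowing it within $K_0\alpha$. Two distinct pseudo-orbit points have the same shadow.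

What saves the day is that collisions propagate. If $d(f^iy,f^{i'}y)<r$ with $r=\Gamma^{-n}a$, then the two points stay within $a$ of each other for $n$ steps, and therefore the two stretches of the pseudo-orbit stay within $Ra$ of each other for $n$ steps, with $R=4K_0+1$ or so. So it is not needed that strands of the pseudo-orbit avoid each other. It is enough that no two strands travel together for $n$ steps. The price is the factor $\Gamma^{-n}$ in the gap, and this is only a constant as long as $n$ does not depend on $a$. If $n$ must grow like $\log(1/a)$, a power of $a$ is lost and with it the exponent $\beta=1$. Everything below serves to keep $n$ bounded.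

To prevent long companionship we want strands to separate quickly. Hyperbolicity helps: $f^L$ stretches a box to length about $\lambda^La$, so only a fraction about $\lambda^{-L}$ of it lands near a prescribed place. If the continuation of a strand is chosen at random, it follows a given other strand for one block of $L$ steps with probability at most a small $\theta$, and for $q$ blocks with probability about $\theta^q$. We now make this precise.

## 6. Boxes, and how one box spreads under $f^L$

From here to Section 12, $f$ and $\mu$ are as in Theorem A.

**Step 1: boxes.** The purpose is a partition of $M$ into cells of comparable size and $\mu$-measure. For small $a>0$ take a maximal set $\{z\}$ of points with mutual distances at least $a/2$, and let $\{X\}$ be its Voronoi partition into Borel sets (ties broken by an ordering), $z_X$ being the center of the box $X$. On the circle $\mathbb R/\mathbb Z$ with $a/2=1/n$, the points $i/n$ give intervals of length $1/n$.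

A point at distance $<a/4$ from $z_X$ is at distance $>a/4$ from every other center, so it lies in $X$. By maximality every point is at distance $<a/2$ from some center, so $X\subset B(z_X,a/2)$ and $\operatorname{diam}X\le a$. Volumes of balls of radius $\rho\le\operatorname{diam}M$ lie between constant multiples of $\rho^D$, and the upper bound holds for all $\rho$. A box meeting $B(y,\rho)$ lies in $B(y,\rho+a)$ and contains an open ball of radius $a/4$, and these balls are disjoint. So, with constants depending only on $M,\mu$,
$$c_3a^D\le\mu(X)\le c_4a^D,\qquad \#\{X:X\cap B(y,\rho)\ne\emptyset\}\le C_2(\rho/a)^D\quad(\rho\ge a),\tag{1}$$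
and, since the measures add up to $1$, the number $N$ of boxes satisfies $c\,a^{-D}\le N\le c_3^{-1}a^{-D}$.

Call $X\ne X'$ *adjacent* if $d(z_X,z_{X'})\le a$. By (1), the number of boxes adjacent to a given one is at most a constant $\Delta$ independent of $a$. The adjacency graph is connected: the closed balls $B(z,a/2)$ cover $M$, and for non-adjacent centers they are disjoint, so a disconnection of the graph would split the connected space $M$ into two disjoint nonempty closed sets. In the circle example, intervals one or two steps apart are adjacent.

**Step 2: the spreading estimate.** The purpose is to bound the part of a box that $f^L$ (or $f^{-L}$) sends near a prescribed place.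

**Lemma 2.** There is $C_1\ge1$ depending only on $f,M,\mu$, and for all $R\ge1$, $L\in\mathbb N$ there is $a_1(R,L)>0$, such that for $a\le a_1$, every box $Y$, every $x\in M$ and $0\le k<L$:
$$\text{(i)}\quad\sum_{Z:\,Z\cap f^{-k}B(x,Ra)\ne\emptyset}\mu(Y\cap f^{-L}Z)\le C_1R^D\lambda^{-L}\mu(Y);$$
$$\text{(ii)}\quad\sum_{Z:\,Z\cap B(x,Ra)\ne\emptyset}\mu(Z\cap f^{-L}Y)\le C_1R^D\lambda^{-L}\mu(Y).$$

*Proof.* Since $L$ is fixed and $f$ is $C^1$ on a compact manifold,
$$\exp_{f^np}^{-1}f^n(\exp_p\xi)=D_pf^n\xi+o(|\xi|)$$
uniformly in $p$ and $|n|\le L$. The vectors $\xi$ to which we apply this have length at most $3\Gamma^{2L}a$. So for $a$ small every such error is at most $a/2$, the maps $\exp_p^{-1}$ are $2$-Lipschitz on the balls that occur, and the Jacobians of $\exp_p$ are at most $2$ there.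

(i) The sum equals $\mu(V)$, where $V$ is the set of $v\in Y$ such that $f^Lv$ lies in a box meeting $f^{-k}B(x,Ra)$. We show that all of $V$ is thin in the unstable direction. For $v\in V$ there is $w\in f^{-k}B(x,Ra)$ in the same box as $f^Lv$, so $d(f^Lv,w)\le a$. Fix one $v\in V$ with its $w$ (if $V=\emptyset$ there is nothing to prove), and let $v'\in V$ with $w'$ be arbitrary. Put $p=f^Lv$ and
$$\xi=\exp_v^{-1}v',\quad\eta=\exp_p^{-1}f^Lv',\quad\zeta=\exp_p^{-1}w,\quad\zeta'=\exp_p^{-1}w'.$$
Then $|\xi|\le a$, $|\zeta|\le a$, $|\zeta'|\le d(p,f^Lv')+d(f^Lv',w')\le(\Gamma^L+1)a$, and $|\eta-\zeta'|\le2a$.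

Since $f^kw,f^kw'\in B(x,Ra)$, their distance is at most $2Ra$. Hence their images under $\exp_{f^kp}^{-1}$ differ by at most $4Ra$, and with two errors of at most $a/2$ we get $|D_pf^k(\zeta'-\zeta)|\le4Ra+a\le5Ra$. The unstable part does not shrink by more than $C_h$ under $Df^k$, so
$$|(\zeta'-\zeta)^u|\le C_h\,|(D_pf^k(\zeta'-\zeta))^u|\le5C_hPRa .$$
As $|\eta-(\zeta'-\zeta)|\le3a$, this gives $|\eta^u|\le5C_hPRa+3Pa\le8C_hPRa$. As $|\eta-D_vf^L\xi|\le a$, we get $|D_vf^L\xi^u|=|(D_vf^L\xi)^u|\le9C_hPRa$, and expansion yields $|\xi^u|\le\rho:=9C_h^2PR\lambda^{-L}a$. Thus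
$$V\subset\exp_v\{\xi:|\xi|\le a,\ |\xi^s|\le Pa,\ |\xi^u|\le\rho\}.$$
The sum map $E^s\times E^u\to T_vM$ has determinant at most $1$ in absolute value by Hadamard's inequality. With $D_u=\dim E^u\ge1$ and $R\ge1$, $\lambda>1$,
$$\mathrm{vol}(V)\le\mathrm{const}\cdot a^{D-D_u}\rho^{D_u}\le\mathrm{const}\cdot R^D\lambda^{-L}a^D .$$
Now (i) follows from $\mu\le c_2\mathrm{vol}$ and (1).

(ii) Let $W$ be the union of the boxes $Z$ in the sum, so $W\subset B(x,(R+1)a)$. By invariance the sum is $\mu(W\cap f^{-L}Y)=\mu(V)$ with $V=f^LW\cap Y$. For $y,y'\in V$ and $\xi=\exp_y^{-1}y'$ we have $|\xi|\le a$. Since $f^{-L}y,f^{-L}y'\in W$ are at distance at most $2(R+1)a$, also $|D_yf^{-L}\xi|\le2(R+1)a+a\le5Ra$. Hence $|D_yf^{-L}\xi^s|\le5PRa$ and $|\xi^s|\le5C_hPR\lambda^{-L}a$. Conclude as in (i), with $|\xi^u|\le Pa$ and $\dim E^s\ge1$. $\square$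

## 7. Rounding the volume flow to integers

**Step 3: constants.** The purpose is to fix all parameters in an order that shows that none but $a$ is allowed to shrink.

* $R:=4K_0+1$.
* $L$ with $\theta:=3C_1R^D\lambda^{-L}\le\frac1{16}$. Put $K_1:=C_2(\Gamma^LR)^D$.
* An integer $m\ge\max(2,\Delta,K_1\lambda^L)$, and $c_5:=c_4/c_3+1$.
* An integer $q\ge3$ such that, with $J:=3q+2$ and
$$w_*:=2(q+1)L\,2^q(JK_1c_5m)\,\theta^{q-1}+q(2q+1)L\,\theta^{q+1},$$
we have
$$2(q+1)\,w_*\le\tfrac14.\tag{2}$$
This is possible because $2\theta\le\frac18$ and $L,K_1,c_5,m$ do not depend on $q$: the left side is a polynomial in $q$ times at most $8^{-q}$, up to a constant.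
* $a\le a_2$, where $a_2$ depends on all of the above and is small enough for Lemma 2, for $2a\le\alpha_0$, for $4K_0a\le e_0$, and for $N\ge8q$.

**Step 4: an integral circulation.** The purpose is to prescribe, for all boxes $X,Y$, how many strands go from $X$ to $Y$ in time $L$, so that inflow equals outflow at each box and each box carries a bounded number of strands, at least $m$.

**Definition (circulation).** A circulation on a finite directed network assigns a number to each arc so that at each vertex the total in equals the total out.

**Hoffman's integrality theorem.** A finite directed network with integral lower and upper arc bounds that has a real feasible circulation has an integral feasible circulation.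

The proof is short in the absence of loops, which is our case. If a feasible circulation has a non-integral arc, then by conservation a vertex on a non-integral arc lies on a second one. So the non-integral arcs contain an undirected cycle (possibly two arcs between the same two vertices). Push an amount $t$ around this cycle, adding on arcs traversed forward and subtracting on arcs traversed backward, and increase $t$ from $0$ until some arc becomes integral. The circulation stays feasible, and the number of non-integral arcs drops. Iterate.

A tiny example: two boxes, each sending half of its mass to each, scaled so that each flow is $1.5$ and each box has total $3$. The rounding theorem with floors and ceilings gives, for instance, the flows $\begin{pmatrix}1&2\\2&1\end{pmatrix}$.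

Let $\kappa=m/(c_3a^D)$ and $p(X,Y)=\mu(X\cap f^{-L}Y)$. By invariance $\sum_Yp(X,Y)=\mu(X)=\sum_Yp(Y,X)$. Take vertices $X^-,X^+$ for each box, arcs $X^-\to X^+$ carrying $\kappa\mu(X)$, and arcs $X^+\to Y^-$ carrying $\kappa p(X,Y)$. This is a circulation. With floors and ceilings as bounds, Hoffman's theorem gives integers $n(X,Y)\in\{\lfloor\kappa p(X,Y)\rfloor,\lceil\kappa p(X,Y)\rceil\}$ and $n(X)\in\{\lfloor\kappa\mu(X)\rfloor,\lceil\kappa\mu(X)\rceil\}$ with
$$\sum_Yn(X,Y)=n(X)=\sum_Yn(Y,X),\qquad m\le n(X)\le c_5m,\qquad n(X)\ge\tfrac12\kappa\mu(X).\tag{3}$$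
Indeed $m\le\kappa\mu(X)\le(c_4/c_3)m$ by (1), and $m$ is an integer. The last inequality follows from $n(X)\ge\kappa\mu(X)-1$ and $\kappa\mu(X)\ge2$. If $n(X,Y)\ge1$, then $p(X,Y)>0$, so $X\cap f^{-L}Y\ne\emptyset$.

The spreading estimate survives the rounding: for all $Y$, $x$ and $0\le k<L$,
$$\sum_{Z\cap f^{-k}B(x,Ra)\ne\emptyset}n(Y,Z)\le\theta\,n(Y),\qquad\sum_{Z\cap B(x,Ra)\ne\emptyset}n(Z,Y)\le\theta\,n(Y).\tag{4}$$
For the first, use $n(Y,Z)\le\kappa p(Y,Z)+1$. By Lemma 2 the main terms sum to at most $C_1R^D\lambda^{-L}\kappa\mu(Y)=\frac\theta3\kappa\mu(Y)\le\frac23\theta\,n(Y)$. Since $f^{-k}B(x,Ra)\subset B(f^{-k}x,\Gamma^LRa)$, at most $K_1$ boxes $Z$ occur, and $K_1\le\lambda^{-L}m\le\frac13\theta\,n(Y)$ because $\frac\theta3=C_1R^D\lambda^{-L}\ge\lambda^{-L}$. The second sum is treated in the same way with part (ii).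

## 8. Strands in layers and companions

**Step 5: the layered multigraph.** The purpose is to turn the numbers $n(X,Y)$ into individual strands whose connections we may choose, and to reserve some connections for later use. The nodes are $(X,t)$ with $X$ a box and $t\in\mathbb Z/J$ the layer. For all $t,X,Y$ put $n(X,Y)$ labeled edges from $(X,t)$ to $(Y,t+1)$, and let $\mathcal E$ be the set of all edges. Let $\mathrm{In}(X,t)$ and $\mathrm{Out}(X,t)$ be the sets of edges entering and leaving $(X,t)$; by (3) both have $n(X)$ elements. For an edge $e$ from $(X,t)$ to $(Y,t+1)$ call $X$ its initial box, and fix a point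
$$x_e\in X\cap f^{-L}Y .$$
So $e$ stands for the orbit segment $x_e,fx_e,\dots,f^{L-1}x_e$, which starts in $X$ and whose next point $f^Lx_e$ is in $Y$. A family of bijections $\pi_{X,t}:\mathrm{In}(X,t)\to\mathrm{Out}(X,t)$ says which segment follows which, and defines a permutation $\pi$ of $\mathcal E$. The passage $e\mapsto\pi(e)$ is said to *occur at layer* $t$ if $e$ ends in layer $t$.

We shall choose $\pi$ at the layers $1,\dots,J-1$ so that companions do not exist, and use layer $0$ to make $\pi$ a single cycle. Layers also cut strands into stretches that cannot revisit a node.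

**Definition (path).** A *path* is a sequence of edges $e_0,\dots,e_\ell$ in which each $e_{s+1}$ starts at the node where $e_s$ ends, all $\ell$ intermediate nodes having layer $\ne0$. The intermediate layers are consecutive and nonzero, so $\ell\le J-1$ and they are distinct; the initial layers of the $\ell+1\le J$ edges are distinct too, so the edges of a path are distinct.

**Definition (bad data).** A bad datum of *type I* consists of two paths $(e_0,\dots,e_q)$, $(e_0',\dots,e_q')$ without common edges and an integer $0\le k<L$ with
$$d(x_{e_s},f^kx_{e_s'})\le Ra\qquad(0\le s\le q).\tag{5}$$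
A bad datum of *type II* consists of an integer $2\le j\le q$, a path $(e_0,\dots,e_{q+j})$ and $0\le k<L$ such that (5) holds with $e_s':=e_{s+j}$.

Type I is two strands traveling together with a time shift $k$; type II is one strand traveling together with itself after a delay. For a picture with $J$ and $q$ large, think of type II near a fixed point of $f$: a path that stays in boxes close to the fixed point is close to its own shift by any $j$.

**Definition (partial matching).** A *partial matching* $S$ is a finite set of pairs $(g,h)$ with $g\in\mathrm{In}(v)$, $h\in\mathrm{Out}(v)$ for a node $v$ of layer $\ne0$, with distinct first entries and distinct second entries. Two partial matchings *touch* if they share a first entry or share a second entry. For example $\{(g_1,h_1)\}$ touches $\{(g_1,h_2)\}$ and $\{(g_2,h_1)\}$, but not $\{(g_2,h_2)\}$, even if all four edges are at the same node.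

To a bad datum associate the set $S$ of all consecutive pairs in its path or paths. It is a partial matching, because the edges involved are distinct. Let $\operatorname{supp}S$ be the set of edges of the paths; $|\operatorname{supp}S|\le2(q+1)$.

Let $\Omega$ be the set of families $(\pi_{X,t})$, $1\le t\le J-1$, with the probability $\mathbb P$ under which the $\pi_{X,t}$ are independent uniform bijections, and let
$$A_S=\{\pi\in\Omega:\pi(g)=h\text{ for all }(g,h)\in S\}.$$
We want a $\pi$ that lies in no $A_S$ coming from a bad datum.

## 9. Counting the bad data through one edge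

**Step 6: a local count.** The purpose is to bound the total probability of the bad data that involve a given edge, by a number independent of $a$.

In type II each node carries at most one pair of $S$; in type I at most two, and at most $q$ nodes carry two. A node with one pair contributes the factor $\frac1{n(X)}$ to $\mathbb P(A_S)$, and a node with two pairs contributes $\frac1{n(n-1)}\le\frac2{n^2}$ with $n=n(X)\ge2$. So $\mathbb P(A_S)$ is at most $2^q$ (type I) or $1$ (type II) times the *weight* of $S$, by which we mean the product over its pairs of $1/n(X)$, $X$ being the box of the node.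

**Lemma 3.** For every $g\in\mathcal E$, the sum $w(g)$ of $\mathbb P(A_S)$ over all bad data with $g\in\operatorname{supp}S$ is at most $w_*$.

*Proof.* We build the paths edge by edge. When a path is extended forward beyond an edge that ends at $(X,t)$, $t\ne0$, there are $n(X)$ choices, each of weight $1/n(X)$. So all one-step forward extensions together have weight at most $1$, and the same holds backward. When (5) restricts the choices, (4) improves $1$ to $\theta$.

*Type I with $g=e_{s_0}$.* There are $q+1$ choices of $s_0$ and $L$ of $k$. The paths $(e_s)$ with $e_{s_0}=g$ have total weight at most $1$. Fix one of them. By (5), $x_{e_s'}\in f^{-k}B(x_{e_s},Ra)$, so the initial box of $e_s'$ meets $f^{-k}B(x_{e_s},Ra)$. For $e_0'$ there are at most $K_1$ initial boxes, $J$ layers, and $c_5m$ edges out of each node, so at most $JK_1c_5m$ choices. For $i=1,\dots,q-1$, given $e_{i-1}'$ ending in a box $Y$, the edge $e_i'$ must end in the initial box of $e_{i+1}'$, which meets $f^{-k}B(x_{e_{i+1}},Ra)$. By (4) there are at most $\theta\,n(Y)$ such edges, of total weight at most $\theta$. The choices of $e_q'$ have weight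 at most $1$. With the factor $2^q$ we obtain at most $(q+1)L2^q(JK_1c_5m)\theta^{q-1}$.

*Type I with $g=e_{s_0}'$.* Exchange the roles: fix the path $(e_s')$, and note that the initial box of $e_s$ meets $B(f^kx_{e_s'},Ra)$. The first part of (4) is used with $k=0$, and again at most $K_1$ boxes are possible for $e_0$. The bound is the same. So type I contributes at most the first term of $w_*$.

*Type II with $g=e_{s_0}$, $0\le s_0\le q+j$.* First extend forward, choosing $e_{s_0+1},\dots,e_{q+j}$ in turn. For each $s$ with $s_0\le s\le q$ look at the choice of $e_{s+j-1}$. Since $j\ge2$, we have $s+j-1\ge s_0+1$, so this edge is indeed chosen in this phase, and $e_s$ is already known, because $s_0\le s\le s+j-2$. The edge $e_{s+j-1}$ must end in the initial box of $e_{s+j}=e_s'$, which meets $f^{-k}B(x_{e_s},Ra)$. This gives a factor $\theta$ by (4). Then extend backward, choosing $e_{s_0-1},\dots,e_0$. For each $0\le s\le\min(q,s_0-1)$, when $e_s$ is chosen, $e_{s+j}$ is known, and the initial box of $e_s$ must meet $B(f^kx_{e_{s+j}},Ra)$. If $Y$ is the box where $e_{s+1}$ starts, the second part of (4) leaves at most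 $\theta\,n(Y)$ of the $n(Y)$ edges, again a factor $\theta$. The number of factors is
$$\max(q-s_0+1,0)+\min(s_0,q+1)=q+1 .$$
Summing over at most $q$ values of $j$, $L$ of $k$ and $2q+1$ of $s_0$ gives at most $q(2q+1)L\theta^{q+1}$. $\square$

What can be concluded from this? The obvious try is the union bound. Every bad datum has a nonempty support, so the expected number of bad data that occur is at most $|\mathcal E|\,w_*$. But $|\mathcal E|$ is of order $a^{-D}$ and tends to infinity as $a\to0$, while $w_*$ is fixed. To make $|\mathcal E|w_*<1$ one would let $q$ grow like a constant times $\log(1/a)$, as $w_*$ is at most a polynomial in $q$ times $(2\theta)^{q-1}$. Then the number of steps for which companions must be tracked, about $JL$ with $J=3q+2$, also grows like $\log(1/a)$. The factor $\Gamma^{-JL}$ in the gap becomes a power $a^{\sigma}$, and the outcome is a gap of order $a^{1+\sigma}$ against a period of order at least $a^{-D}$: an exponent $\beta=1/(1+\sigma)<1$. This is the exact point where the logarithm enters. To keep $q$ fixed we use that a bad datum interferes only with the data that share an edge with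 it, and their total probability is bounded by (2), whatever the number of boxes.

## 10. A local lemma for random bijections

**Step 7: no companions at all.** The purpose is to find one $\pi\in\Omega$ avoiding all bad data at once. The events $A_S$ at a common node are never exactly independent, but the dependence between non-touching matchings has the favorable sign. For instance, at one node with $n$ incoming edges let $S=\{(g_1,h_1)\}$, $S'=\{(g_2,h_2)\}$. Then
$$\mathbb P(A_S\cap A_{S'}^c)=\frac1n-\frac1{n(n-1)}=\frac{n-2}{n(n-1)}\le\frac{n-1}{n^2}=\mathbb P(A_S)\mathbb P(A_{S'}^c),$$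
since $n(n-2)\le(n-1)^2$. This is general.

**Lemma 4.** Let $S$ be a partial matching and $\mathcal F$ a finite family of partial matchings none of which touches $S$, and let $B=\bigcap_{S'\in\mathcal F}A_{S'}^c$. Then $\mathbb P(A_S\cap B)\le\mathbb P(A_S)\mathbb P(B)$.

*Proof.* Let $G,H$ be the sets of first and second entries of $S=\{(g,h_g)\}_{g\in G}$. Let $S^*=\{(g,h_g^*)\}_{g\in G}$ run over the partial matchings with first-entry set $G$. The events $A_{S^*}$ partition $\Omega$ and have equal probability, so there are $1/\mathbb P(A_S)$ of them. If we inject $A_S\cap B$ into $A_{S^*}\cap B$ for each $S^*$, then summing over $S^*$ gives $\mathbb P(A_S\cap B)/\mathbb P(A_S)\le\mathbb P(B)$.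

Fix $S^*$ and let $H^*=\{h_g^*\}$. Let $\sigma$ permute each $\mathrm{Out}(v)$ as follows: $\sigma(h_g)=h_g^*$; $\sigma$ maps $H^*\setminus H$ bijectively, node by node, onto $H\setminus H^*$; and $\sigma$ is the identity off $H\cup H^*$. This is possible because $H$ and $H^*$ have equally many elements at each node. The map $\pi\mapsto\pi'=\sigma\circ\pi$ is injective and maps $A_S$ into $A_{S^*}$.

It remains to see that it preserves $B$. Suppose $\pi\in A_S\cap B$ but $\pi'\in A_{S'}$ for some $S'\in\mathcal F$, and let $(g',h')\in S'$. As $S'$ does not touch $S$, $g'\notin G$ and $h'\notin H$. If $h'=h_g^*\in H^*$, then $\pi(g')=\sigma^{-1}(h')=h_g=\pi(g)$, so $g'=g\in G$, a contradiction. Hence $h'\notin H\cup H^*$, $\sigma$ fixes $h'$, and $\pi(g')=h'$. This holds for all pairs of $S'$, so $\pi\in A_{S'}$, contradicting $\pi\in B$. $\square$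

**Lemma 5 (lopsided local lemma of Erdős–Spencer).** If a finite set of nonempty partial matchings satisfies $\sum_{S'\text{ touching }S}\mathbb P(A_{S'})\le\frac14$ for each member $S$ (the sum over members, including $S'=S$), then $\mathbb P(\bigcap A_S^c)>0$.

*Proof.* By induction on $|U|$ we show for sets $U$ of members and members $S\notin U$ that
$$\mathbb P\Big(\bigcap_{S'\in U}A_{S'}^c\Big)>0\qquad\text{and}\qquad\mathbb P\Big(A_S\,\Big|\,\bigcap_{S'\in U}A_{S'}^c\Big)\le2\,\mathbb P(A_S).$$
For $U=\emptyset$ this is clear. For the step, positivity comes from removing one element $S'$ of $U$: conditionally on the remaining intersection, $A_{S'}$ has probability at most $2\mathbb P(A_{S'})\le\frac12$. For the second statement let $U_1\subset U$ be the members touching $S$ and $B_2=\bigcap_{U\setminus U_1}A_{S'}^c$. By Lemma 4, $\mathbb P(A_S|B_2)\le\mathbb P(A_S)$. If $U_1=\emptyset$ we are done. Otherwise $|U\setminus U_1|<|U|$, so by induction $\mathbb P(A_{S'}|B_2)\le2\mathbb P(A_{S'})$ for $S'\in U_1$, and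
$$\mathbb P\Big(A_S\,\Big|\,\bigcap_UA_{S'}^c\Big)\le\frac{\mathbb P(A_S|B_2)}{1-\sum_{S'\in U_1}\mathbb P(A_{S'}|B_2)}\le\frac{\mathbb P(A_S)}{1-2\cdot\frac14}=2\,\mathbb P(A_S).$$
Finally, order all members and multiply the conditional probabilities of the $A_S^c$, each at least $\frac12$. $\square$

Apply Lemma 5 to the set of all matchings $S$ of bad data. If $S'$ touches $S$, the two supports share an edge. So by Lemma 3 and (2),
$$\sum_{S'\text{ touching }S}\mathbb P(A_{S'})\le\sum_{g\in\operatorname{supp}S}w(g)\le2(q+1)w_*\le\tfrac14 .$$
Hence there are bijections $\pi_{X,t}$, $1\le t\le J-1$, such that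
$$\text{no event }A_S\text{ of a bad datum, of type I or II, occurs.}\tag{6}$$
Fix them. Property (6) does not involve passages at layer $0$.

## 11. Joining all strands in layer $0$

**Step 8: one cycle.** The purpose is to choose the connections in layer $0$ so that $\pi$ has a single cycle; otherwise the period would not be under control. The tool is: if two edges lie in different cycles of a permutation $\pi$ and we exchange their $\pi$-values, the two cycles merge and the others are unchanged.

Start with arbitrary bijections $\pi_{X,0}:\mathrm{In}(X,0)\to\mathrm{Out}(X,0)$. If two edges of the same $\mathrm{In}(X,0)$ lie in different cycles, exchange their $\pi$-values. Each exchange lowers the number of cycles, so we end with each $\mathrm{In}(X,0)$ contained in one cycle.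

Next take a spanning tree of the adjacency graph, which is connected by Step 1. For every tree edge $\{X,X'\}$ choose edges $g_{X,X'}\in\mathrm{In}(X,0)$ and $g_{X',X}\in\mathrm{In}(X',0)$, all distinct; this is possible since $n(X)\ge m\ge\Delta$. Go through the tree edges one by one, and exchange the $\pi$-values of $g_{X,X'}$ and $g_{X',X}$ if they lie in different current cycles. Cycles only merge, so at the end all edges of $\bigcup_X\mathrm{In}(X,0)$ lie in one cycle. Each application of $\pi$ still advances the layer by $1$, so every cycle contains an edge ending in layer $0$. Therefore $\pi$ is a single cycle on $\mathcal E$.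

Each edge took part in at most one exchange of the second kind. So for every $e\in\mathcal E$, $\pi(e)$ starts in the box where $e$ ends or in an adjacent box. Passing through the centers of the two boxes,
$$d(f^Lx_e,x_{\pi(e)})\le\tfrac a2+a+\tfrac a2=2a .\tag{7}$$

## 12. The shadow of the cycle

**Step 9: the orbit.** The purpose is to shadow the cycle and to convert (6) into a lower bound for the gap. Fix $e_*\in\mathcal E$ and put $\mathcal T=L|\mathcal E|$, where $|\mathcal E|=J\sum_Xn(X)\ge JmN$. The sequence with entry $f^ix_{\pi^s(e_*)}$ at index $sL+i$, $0\le i<L$, is $\mathcal T$-periodic, and by (7) it is a $2a$-pseudo-orbit. By Lemma 1 some point $y$ has its orbit within $2K_0a$ of it. Then $f^{\mathcal T}y$ has the same property, so $d(f^ny,f^{n+\mathcal T}y)\le4K_0a\le e_0$ for all $n$, and $f^{\mathcal T}y=y$ by expansivity. Put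
$$r:=c_7a,\qquad c_7:=\big(2L\,\Gamma^{(J+5)L}\big)^{-1}.$$

**Lemma 6.** $d(f^iy,f^{i'}y)\ge r$ whenever $i\not\equiv i'\pmod{\mathcal T}$.

*Proof.* Suppose not. Exchanging $i,i'$ and using periodicity, we may take $i'=i+\tau$ with $1\le\tau\le\mathcal T/2$.

First we make the delay at least $2L$, since type II needs $j\ge2$. If $\tau<2L$, put $h=\lceil2L/\tau\rceil\le2L$. Then $h\tau\in[2L,4L)$ and
$$d(f^iy,f^{i+h\tau}y)\le\sum_{l<h}\Gamma^{l\tau}r\le2L\Gamma^{4L}r .$$
Replace $\tau$ by $h\tau$. In all cases we now have $\tau\ge2L$, with $\tau\le\mathcal T/2$ or $\tau<4L$, and $d(f^iy,f^{i+\tau}y)\le2L\Gamma^{4L}r$.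

Next we pass from the orbit to the pseudo-orbit. Let $i_0\in[i,i+L)$ be a multiple of $L$. For $0\le n\le JL$,
$$d(f^{i_0+n}y,f^{i_0+\tau+n}y)\le2L\Gamma^{4L}\,\Gamma^{L+JL}\,r=a .$$
Write $\tau=jL+k$ with $0\le k<L$ and $j\ge2$, and let $e=\pi^{i_0/L}(e_*)$. The pseudo-orbit has the entry $x_{\pi^s(e)}$ at index $i_0+sL$ and the entry $f^kx_{\pi^{s+j}(e)}$ at index $i_0+\tau+sL$. Since $R=1+4K_0$,
$$d\big(x_{\pi^s(e)},f^kx_{\pi^{s+j}(e)}\big)\le a+2\cdot2K_0a=Ra\qquad(0\le s\le J).$$

Now we find a stretch that avoids layer $0$. Among the $J=3q+2$ passages $\pi^s(e)\mapsto\pi^{s+1}(e)$, $0\le s<J$, exactly one occurs at layer $0$, and the same holds for $\pi^{s+j}(e)\mapsto\pi^{s+j+1}(e)$. Deleting at most two values of $s$ leaves at least $3q$ values in at most three runs. So there are $q$ consecutive values $s_1,\dots,s_1+q-1$ for which neither passage is at layer $0$. Put $e_s=\pi^{s_1+s}(e)$ for $s\ge0$ and $e_s'=e_{s+j}$ for $0\le s\le q$. As $s_1+q\le J$, (5) holds.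

Suppose $2\le j\le q$. The passages $e_s\mapsto e_{s+1}$ with $s\in\{0,\dots,q-1\}\cup\{j,\dots,j+q-1\}=\{0,\dots,q+j-1\}$ are all at layers $\ne0$. So $(e_0,\dots,e_{q+j})$ is a path, and with $k$ it is a bad datum of type II whose event occurs. This contradicts (6).

Suppose $j>q\ge3$. Then $\tau\ge4L$, so $\tau\le\mathcal T/2$ and $j\le|\mathcal E|/2$. As $|\mathcal E|\ge N\ge8q$, we get $j+q<|\mathcal E|$. Because $\pi$ is a single cycle, $e_0,\dots,e_{j+q}$ are distinct, and as $q<j$ the sets $\{e_0,\dots,e_q\}$ and $\{e_0',\dots,e_q'\}$ are disjoint. So $(e_0,\dots,e_q)$, $(e_0',\dots,e_q')$ and $k$ form a bad datum of type I whose event occurs. This contradicts (6) again. $\square$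

**Proof of Theorem A.** By Lemma 6 the orbit $\mathcal O$ of $y$ has least period $T(\mathcal O)=\mathcal T$ and $d(\mathcal O)\ge r=c_7a$. Also $T(\mathcal O)=L|\mathcal E|\ge LJmN\ge c\,a^{-D}=Cr^{-D}$ with $c,C>0$ independent of $a$, because $L,J,m,c_7$ are fixed and $N$ is at least a constant times $a^{-D}$. Since $a\in(0,a_2]$ was arbitrary, every $r\in(0,c_7a_2]$ is attained. $\square$

With Section 2 this gives the positive answer for connected $M$. Section 14 covers disconnected $M$.

## 13. Periodic Jacobians decide the exponent

**Proof of Theorem C.** Bowen (*Equilibrium States and the Ergodic Theory of Anosov Diffeomorphisms*, LNM 470, Theorem 4.14) shows that for transitive $C^2$ Anosov diffeomorphisms (b) and (c) are equivalent to each other and to the existence of an invariant probability $h\,d\mathrm{vol}$ with $h>0$ Hölder. Such an $h$ is bounded above and below by positive constants on the compact $M$, so (b) implies (a′) by Theorem A. Letting $r\to0$ shows (a′)$\Rightarrow$(a), and (a)$\Rightarrow$(b) is Proposition B(ii). $\square$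

For the example after Theorem C, let $A$ be a hyperbolic toral automorphism of dimension $D$, $\varphi$ a smooth cut-off function equal to $1$ near $0$ and supported in a small ball about $0$, and $g_\epsilon(x)=x+\epsilon\varphi(x)x$. For small $\epsilon>0$ this is a diffeomorphism $C^2$-close to the identity, and $f=A\circ g_\epsilon$ fixes $0$ with Jacobian $\pm(1+\epsilon)^D\neq\pm1$ there. In general, a $C^2$-small perturbation of $A$ is Anosov and, by structural stability, transitive. If its Jacobian at a fixed point is not $\pm1$, then (c) fails, hence (a) fails.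

## 14. Disconnected manifolds, and ergodicity without invariance

**Remark 1 (disconnected $M$).** Let $M$ be compact with components $M_0,\dots,M_{p-1}$. If $f$ is transitive, a dense orbit visits all components, so $f$ permutes them cyclically; number them in this order. Apply Theorem A to $f^p|_{M_0}$ and the normalized restriction of $\mu$ to $M_0$. If $\mathcal O'$ is the orbit obtained, $\bigcup_{i<p}f^i\mathcal O'$ is an $f$-orbit of period $pT(\mathcal O')$. Two of its points in the same component have the form $f^iu,f^iv$ with $u\ne v$ in $\mathcal O'$, so they are at distance at least $\Gamma^{-p}d(\mathcal O')$, where $\Gamma$ is a Lipschitz constant of $f^{\pm1}$ on components. Two points in different components are at least $\delta$ apart, where $\delta>0$ is the least distance between components. So the gap is at least $\min(\Gamma^{-p}d(\mathcal O'),\delta)$. Given small $r\le\delta$, choose $\mathcal O'$ with $d(\mathcal O')\ge\Gamma^pr$ and period at least a constant times $(\Gamma^pr)^{-D}$: the conclusion of Theorem A holds for $f$.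

**Remark 2 (ergodicity without assumed invariance, $f$ transitive and $C^2$).** Let $M$ be connected again, $f$ a transitive $C^2$ Anosov diffeomorphism, and suppose only that every $f$-invariant Borel set has zero or full volume. Then $f$ still has an absolutely continuous invariant probability, so by Theorem C the answer is still yes. For $f$ merely $C^1$ under this weaker reading nothing is claimed.

*Proof.* Assume there is no such probability. We first show that volume is contracted along almost every forward orbit, and then build a wandering set.

Let $\mu^+$ be the SRB measure. By Bowen (LNM 470, Chapter 4) it is the equilibrium state of $\varphi^u=-\log|\det Df|_{E^u}|$, whose pressure is $0$, and $\mathrm{vol}$-a.e. point is $\mu^+$-generic, that is, its forward time averages of continuous functions converge to their $\mu^+$-integrals. The potential $\varphi^s=\log|\det Df|_{E^s}|$ also has pressure $0$: apply the same to $f^{-1}$, whose unstable potential is $-\log|\det Df^{-1}|_{E^s}|=\varphi^s\circ f^{-1}$, and note that $f$ and $f^{-1}$ have the same invariant measures and entropies. The angle between $E^s$ and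 $E^u$ contributes only a coboundary to $\log|\det Df|$, so by $h(\mu^+)+\int\varphi^ud\mu^+=0$ and the variational principle,
$$\chi:=\int\log|\det Df|\,d\mu^+=-\int\varphi^ud\mu^++\int\varphi^sd\mu^+=h(\mu^+)+\int\varphi^sd\mu^+\le0 .$$
If $\chi=0$, then $\mu^+$ is an equilibrium state of both Hölder potentials $\varphi^u$ and $\varphi^s$, which have equal pressure. By the classical description of Hölder potentials with a common equilibrium state, $\varphi^u-\varphi^s$ is then cohomologous to $0$. Summing over a periodic orbit $f^np=p$ gives $\log|\det D_pf^n|=0$, which is (c). So (b) holds, a contradiction. Hence $\chi<0$. By genericity $\frac1n\log|\det D_xf^n|\to\chi<0$, so $\sum_{n\ge0}|\det D_xf^n|<\infty$ for a.e. $x$.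

Choose a Borel set $A$ with $\mathrm{vol}(A)>0$ on which this sum is bounded. Then $\sum_n\mathrm{vol}(f^nA)=\int_A\sum_n|\det Df^n|\,d\mathrm{vol}<\infty$, so by Borel–Cantelli a.e. $y$ has $f^{-n}y\in A$ for only finitely many $n\ge0$. Let
$$W=\{y\in A:f^{-n}y\notin A\text{ for all }n\ge1\}.$$
For a.e. $y\in A$ there is a last $n\ge0$ with $f^{-n}y\in A$, and then $f^{-n}y\in W$. So $A\subset\bigcup_{n\ge0}f^nW$ up to a null set. As $f$ maps null sets to null sets, $\mathrm{vol}(W)>0$. The sets $f^nW$, $n\in\mathbb Z$, are pairwise disjoint: if $f^nw=f^{l}w'$ with $w,w'\in W$ and $n>l$, then $f^{-(n-l)}w'=w\in A$, contrary to $w'\in W$. Split $W=W_1\sqcup W_2$ into two sets of positive volume. Then $\bigcup_{n\in\mathbb Z}f^nW_1$ and $\bigcup_{n\in\mathbb Z}f^nW_2$ are disjoint invariant sets of positive volume, so neither has full volume. This contradicts the assumption. $\square$
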